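\title{Carter subgroups and a weight formula for $\pi$-separable groups}

\begin{abstract}
Let $\pi$ be a set of primes. We study a conjectured formula that expresses the number of conjugacy classes of $\pi'$-elements of a finite $\pi$-separable group $G$ as $\sum_P\mu(P)\,k^0(N_G(P)/P)$, where $P$ runs through the $\pi$-subgroups of $G$ up to conjugation, $k^0$ counts characters of $\pi$-defect zero, and the integer $\mu(P)$ is defined recursively from the self-normalizing subgroups of $P$. The formula fails for $G=A_5\wr C_7$ and $\pi=\{2,3,5\}$, where the two sides are $7$ and $71287$. We show that it holds for all $\pi$-separable groups if and only if $\pi$ is the set of all primes or every $\pi$-group has a Carter subgroup, and that for the remaining $\pi$ no weights depending only on the isomorphism type of $P$ can take the place of $\mu$. The formula does hold for every $\pi$-separable group all of whose $\pi$-subgroups have Carter subgroups, and for every group with a normal $\pi$-complement.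
\end{abstract}

\section{Introduction}

All groups in this paper are finite. Let $\pi$ be a set of primes and $\pi'$ its complement. A group is \emph{$\pi$-separable} if it has a normal series each of whose factors is a $\pi$-group or a $\pi'$-group. For a group $G$ let $l(G)$ be the number of conjugacy classes of $\pi'$-elements. A character $\chi\in\operatorname{Irr}(G)$ has \emph{$\pi$-defect zero} if $|G|/\chi(1)$ is a $\pi'$-number, that is, if the $\pi$-part of $\chi(1)$ is as large as it can be; let $k^0(G)$ be the number of such characters. If $G$ is $\pi$-separable with solvable Hall $\pi$-subgroups, then by a result of Navarro--S. (see \cite{TLP})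
\begin{equation}\label{eq:nil}
l(G)=\sum_{P\ \mathrm{nilpotent}}k^0(N_G(P)/P),
\end{equation}
where $P$ runs through the nilpotent $\pi$-subgroups of $G$ up to conjugation. For $\pi=\{p\}$ this is Alperin's weight conjecture for $p$-solvable groups.

The group $G=S_3$ shows how the formula works. For $\pi=\{2\}$ we have $l(G)=2$; the subgroup $P=1$ contributes the character of degree $2$, and $P=C_2$ contributes the trivial character of $N_G(P)/P=1$. For $\pi=\{2,3\}$ we have $l(G)=1$; the sections $N_G(P)/P$ for $P=1,C_2,C_3$ are $S_3,1,C_2$, and only the trivial one has a character of $\pi$-defect zero. The subgroup $P=S_3$ would contribute another $1$, so it must be left out.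

The last computation is typical. If $G$ is a $\pi$-group, then $l(G)=1$, and $P$ contributes only if it is self-normalizing. So \eqref{eq:nil} counts the classes of \emph{Carter subgroups} of $G$, that is, of nilpotent self-normalizing subgroups. A solvable group has exactly one such class. The group $A_5$ has none, and so \eqref{eq:nil} reads $1=0$ for $G=A_5$ and $\pi=\{2,3,5\}$. To go beyond solvable Hall subgroups one has to admit further subgroups $P$, with suitable weights. For a group $P$ define $\mu(P)$ recursively by
\begin{equation}\label{eq:mu}
\mu(P)=1-\sum_{Q<P,\ N_P(Q)=Q}\mu(Q),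
\end{equation}
where $Q$ runs through the proper self-normalizing subgroups of $P$ up to conjugation in $P$. In particular $\mu(1)=1$. The following problem is posed in \cite{TLP}.

\medskip
\noindent\textbf{Conjecture} (Navarro--S.)\textbf{.} \emph{For every $\pi$-separable group $G$,}
\begin{equation}\label{eq:conj}
l(G)=\sum_{P}\mu(P)\,k^0(N_G(P)/P),
\end{equation}
\emph{where $P$ runs through the $\pi$-subgroups of $G$ up to conjugation.}
\medskip

There are good reasons to expect this. The recursion \eqref{eq:mu} says exactly that \eqref{eq:conj} holds for $\pi$-groups, and it leaves no other choice of weights (Proposition~\ref{prop:forced}). For a $\pi'$-group both sides are the class number. On solvable groups $\mu$ is the indicator function of nilpotency (Lemma~\ref{lem:mucarter}), so \eqref{eq:conj} contains \eqref{eq:nil}. And \eqref{eq:conj} holds whenever the $\pi$-part of $G$ sits on top of the $\pi'$-part (Proposition~\ref{prop:compl}). It is the opposite arrangement, a $\pi'$-group acting on a $\pi$-group, that breaks the formula.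

\begin{theorem}\label{thm:counter}
Let $\pi\supseteq\{2,3,5\}$ with $7\notin\pi$, and let $G=A_5\wr C_7$. Then $l(G)=7$ but $\sum_P\mu(P)\,k^0(N_G(P)/P)=71287$. In particular the conjecture is false.
\end{theorem}

The absence of Carter subgroups is the only obstruction, and it cannot be repaired by changing the weights.

\begin{theorem}\label{thm:class}
For a set $\pi$ of primes the following are equivalent.
\begin{enumerate}
\item[(i)] Formula \eqref{eq:conj} holds for every $\pi$-separable group.
\item[(ii)] There is a function $w$ from the isomorphism classes of $\pi$-groups to $\mathbb C$ such that $l(G)=\sum_Pw(P)\,k^0(N_G(P)/P)$ for every $\pi$-separable group $G$, where $P$ runs through the $\pi$-subgroups of $G$ up to conjugation.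
\item[(iii)] $\pi$ is the set of all primes, or every $\pi$-group has a Carter subgroup.
\end{enumerate}
If \textup{(iii)} fails, then for every prime $r\notin\pi$ formula \eqref{eq:conj} fails for some group $G=M\rtimes C_r$ with $M$ a $\pi$-group.
\end{theorem}

The positive half of Theorem~\ref{thm:class} holds group by group.

\begin{theorem}\label{thm:pos}
Let $G$ be a $\pi$-separable group such that every $\pi$-subgroup of $G$ has a Carter subgroup. Then \eqref{eq:nil} holds for $G$, and this is the conjectured formula \eqref{eq:conj} for $G$.
\end{theorem}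

\begin{proposition}\label{prop:compl}
Formula \eqref{eq:conj} holds for every group $G$ with a normal $\pi$-complement, that is, a normal $\pi'$-subgroup $L$ such that $G/L$ is a $\pi$-group.
\end{proposition}

Condition (iii) is not the same as the solvability of all $\pi$-groups.

\begin{proposition}\label{prop:17}
The set $\pi=\{2,3,17\}$ satisfies condition \textup{(iii)} of Theorem~\ref{thm:class}, although $L_2(17)$ is a $\pi$-group. Every $\pi\supseteq\{2,3,5\}$ other than the set of all primes violates \textup{(iii)}.
\end{proposition}

The mechanism behind both halves of Theorem~\ref{thm:class} is the following. By definition, the weights of the classes of self-normalizing subgroups of a $\pi$-group $M$ add up to $1$. For $G=M\rtimes C_r$ with $r\notin\pi$, formula \eqref{eq:conj} demands more: the weights of those classes that are fixed by $C_r$ must add up to $1$ as well (Lemma~\ref{lem:test}). If the whole weight sits on one class, the class of Carter subgroups, this is automatic. In $A_5^k$ the weight is spread, with both signs, over many classes of diagonal subgroups, and a cyclic shift of the factors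 fixes very few of them.

Sections~\ref{sec:weights} and~\ref{sec:counter} prove Theorem~\ref{thm:counter} from textbook facts. Section~\ref{sec:carter} collects what we need about Carter subgroups of arbitrary groups. Theorem~\ref{thm:pos} is proved in Section~\ref{sec:pos} and Proposition~\ref{prop:compl} in Section~\ref{sec:compl}. Section~\ref{sec:neg} replaces $A_5$ by a minimal $\pi$-group without Carter subgroup and completes the proof of Theorem~\ref{thm:class}; Section~\ref{sec:17} proves Proposition~\ref{prop:17}.

\section{The weights are forced}\label{sec:weights}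

We write $x^g=g^{-1}xg$. Automorphisms are written as exponents and composed from left to right. We use two facts throughout: a proper subgroup of a nilpotent group is never self-normalizing, and (Carter's theorem) a solvable group has exactly one conjugacy class of Carter subgroups. The definition \eqref{eq:mu} can be written as
\begin{equation}\label{eq:sum}
\sum_{Q}\mu(Q)=1,
\end{equation}
where $Q$ runs through all self-normalizing subgroups of $P$ up to $P$-conjugacy, $Q=P$ included. The integer $\mu(P)$ depends only on the isomorphism type of $P$.

As usual, $O_\pi(X)$ is the largest normal $\pi$-subgroup of $X$. The following observation decides which subgroups can contribute to \eqref{eq:conj}.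

\begin{lemma}\label{lem:defect}
If $k^0(X)\neq0$, then $O_\pi(X)=1$.
\end{lemma}

\begin{proof}
Let $\chi\in\operatorname{Irr}(X)$ have $\pi$-defect zero, let $O=O_\pi(X)$ and let $\theta\in\operatorname{Irr}(O)$ be a constituent of $\chi_O$. Then $\chi(1)/\theta(1)$ divides $|X:O|$. Comparing $\pi$-parts, $|X|_\pi=\chi(1)_\pi$ divides $\theta(1)\,|X|_\pi/|O|$, so $\theta(1)\ge|O|$. Since $\theta(1)^2\le|O|$, we get $O=1$.
\end{proof}

\begin{proposition}\label{prop:forced}
Formula \eqref{eq:conj} holds for every $\pi$-group. A function $w$ as in Theorem~\ref{thm:class}\textup{(ii)} equals $\mu$. In particular \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:class} are equivalent.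
\end{proposition}

\begin{proof}
Let $G$ be a $\pi$-group. Then $l(G)=1$, and by Lemma~\ref{lem:defect} the number $k^0(N_G(P)/P)$ is $1$ if $N_G(P)=P$ and $0$ otherwise. So \eqref{eq:conj} is \eqref{eq:sum}. For the same reason a function $w$ as in (ii) satisfies $\sum_Pw(P)=1$ over the classes of self-normalizing subgroups of every $\pi$-group $G$. This is the recursion that defines $\mu$, so $w=\mu$ by induction on the order.
\end{proof}

\begin{lemma}\label{lem:mucarter}
Suppose that every subgroup of $P$ has exactly one conjugacy class of Carter subgroups; for instance, let $P$ be solvable. Then $\mu(P)=1$ if $P$ is nilpotent and $\mu(P)=0$ otherwise.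
\end{lemma}

\begin{proof}
If $P$ is nilpotent, the sum in \eqref{eq:mu} is empty. Otherwise, by induction on $|P|$, the only nonzero terms of the sum come from Carter subgroups of $P$. These are proper, form one class and have weight $1$.
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{A test for the conjecture}

The simplest groups that are neither $\pi$-groups nor covered by Proposition~\ref{prop:compl} are extensions of a $\pi$-group by a group of prime order outside $\pi$. For these, both sides of \eqref{eq:conj} can be expressed by $\mu$ alone.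

\begin{lemma}\label{lem:test}
Let $G=M\rtimes C$ with $M$ a $\pi$-group and $|C|=r$ a prime not in $\pi$. Let $F=\sum\mu(P)$, summed over those $M$-classes of self-normalizing subgroups $P$ of $M$ that are stable under $G$. Then
\[
l(G)=r,\qquad \sum_P\mu(P)\,k^0(N_G(P)/P)=rF+\frac{1-F}{r}.
\]
Hence \eqref{eq:conj} holds for $G$ if and only if $F=1$.
\end{lemma}

\begin{proof}
By Sylow's theorem every $\pi'$-element of $G$ is conjugate to an element of $C$, and distinct elements of $C$ are not conjugate because their images in the abelian group $G/M$ are distinct. So $l(G)=r$.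

The $\pi$-subgroups of $G$ are the subgroups $P$ of $M$. If $k^0(N_G(P)/P)\neq0$, then the normal $\pi$-subgroup $N_M(P)/P$ of $N_G(P)/P$ is trivial by Lemma~\ref{lem:defect}, so $P$ is self-normalizing in $M$. Conversely, for such $P$ the group $N_G(P)/P\cong N_G(P)M/M$ has order $1$ or $r$; all its characters have $\pi$-defect zero, so $k^0(N_G(P)/P)=|N_G(P)/P|$. This number is $r$ if and only if $N_G(P)M=G$, that is, if and only if the $M$-class of $P$ is $G$-stable. Otherwise it is $1$, and the $G$-class of $P$ is a union of $r$ classes under $M$, permuted cyclically by $C$. So the right side of \eqref{eq:conj} is $rF+R$, where $R$ is the sum of $\mu(P)$ over the $G$-classes of the second kind, and \eqref{eq:sum} for $M$ says $F+rR=1$. Finally, $rF+(1-F)/r=r$ is equivalent to $(r-\frac1r)F=r-\frac1r$.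
\end{proof}

So $F\equiv1\pmod r$ always, and the conjecture asks for equality. If $M$ is solvable, only the class of Carter subgroups has nonzero weight; it is stable under all automorphisms, and $F=1$.

\subsection{Small powers of $A_5$}\label{sub:small}

For the rest of this section let $H=A_5$. We use four properties of $H$: it is nonabelian simple, its proper subgroups are solvable, $|\operatorname{Out}(H)|=2$, and it has no Carter subgroup. For the last one, the nontrivial nilpotent subgroups are $C_2,V_4,C_3,C_5$, with normalizers $V_4,A_4,S_3,D_{10}$.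

A proper self-normalizing subgroup of $H$ is solvable and not nilpotent, so it has weight $0$. Hence $\mu(H)=1$: the group $H$ itself takes over the role of the missing Carter subgroup. In powers of $H$ this substitute is no longer unique. Lemma~\ref{lem:A5} will show that the self-normalizing subgroups of $H^k$ of nonzero weight are the products of diagonal subgroups. Granting this, let us compute.

In $H^2$ the diagonal subgroups $\{(h,h^\alpha):h\in H\}$ with $\alpha\in\operatorname{Aut}(H)$ fall into two classes, according to whether $\alpha$ is inner or not. Each has weight $\mu(H)=1$, so $\mu(H^2)=1-2=-1$.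

In $H^3$ there are three ways to choose two coordinates that are joined diagonally, each with two classes; this gives six classes of subgroups isomorphic to $H^2$, of weight $-1$. The full diagonals $\{(h^{\alpha_1},h^{\alpha_2},h^{\alpha_3})\}$ are classified by $\operatorname{Out}(H)^3=\mathbb F_2^3$ modulo $(1,1,1)$, which gives four classes of weight $1$, represented by $000$, $100$, $010$, $001$. So $\mu(H^3)=1+6-4=3$. The cyclic shift of the coordinates fixes the class of $H^3$ and the class $000$, and moves the other nine classes in orbits of length $3$. The weights of the stable classes add up to $3+1=4\ne1$. This is not yet a counterexample, since $3$ divides $|H|$; but nothing changes if $3$ is replaced by $7$, the smallest prime not dividing $|H|$.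

\subsection{Diagonal subgroups}

We state the facts on diagonals in the generality needed in Section~\ref{sec:neg}. Let $N$ be a group with $Z(N)=1$, and identify $N$ with $\operatorname{Inn}(N)\trianglelefteq\operatorname{Aut}(N)$; then $\alpha^{-1}n\alpha=n^\alpha$ for $n\in N$, $\alpha\in\operatorname{Aut}(N)$. For a finite nonempty index set $c$ and $\alpha=(\alpha_i)\in\operatorname{Aut}(N)^c$ put
\[
\Delta_\alpha(N)=\{(n^{\alpha_i})_{i\in c}:n\in N\}\le N^c .
\]
These subgroups are the \emph{diagonals} of $N^c$.

\begin{lemma}\label{lem:diag}
Let $\alpha,\beta,x\in\operatorname{Aut}(N)^c$, and let $x$ act on $N^c$ coordinatewise.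
\begin{enumerate}
\item[(a)] $\Delta_\alpha(N)=\Delta_\beta(N)$ if and only if there is $\gamma\in\operatorname{Aut}(N)$ with $\beta_i=\gamma\alpha_i$ for all $i$.
\item[(b)] $\Delta_\alpha(N)^x=\Delta_{\alpha x}(N)$. Hence $x$ normalizes $\Delta_\alpha(N)$ if and only if there is $\gamma\in\operatorname{Aut}(N)$ with $x_i=\alpha_i^{-1}\gamma\alpha_i$ for all $i$.
\item[(c)] Diagonals are self-normalizing in $N^c$. Their $N^c$-classes correspond to the elements of $\operatorname{Out}(N)^c$ modulo left multiplication by constant tuples, so there are $|\operatorname{Out}(N)|^{|c|-1}$ classes.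
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\beta_i=\gamma\alpha_i$, then $n^{\beta_i}=(n^\gamma)^{\alpha_i}$, so the two subgroups coincide. Conversely, if they coincide, then for each $n$ there is $n'$ with $n^{\beta_i}=n'^{\alpha_i}$ for all $i$, so $\beta_i\alpha_i^{-1}\colon n\mapsto n'$ does not depend on $i$. The first claim of (b) is the definition, and the second follows from (a). In (c), if $x\in N^c$ normalizes $\Delta_\alpha(N)$, then $\gamma=\alpha_ix_i\alpha_i^{-1}\in N$ and $x=(\gamma^{\alpha_i})_i\in\Delta_\alpha(N)$. The description of the classes follows from (a) and (b).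
\end{proof}

A subgroup of a direct product is \emph{subdirect} if it projects onto every factor. We recall two standard lemmas. \emph{Scott's lemma}: a subdirect subgroup of a direct product of nonabelian simple groups $S_i$ ($i\in I$) is a direct product $\prod_cD_c$ over the blocks $c$ of a partition of $I$, where $D_c\le\prod_{i\in c}S_i$ projects isomorphically onto $S_i$ for each $i\in c$. The partition is determined by the subgroup, since the $D_c$ are its minimal normal subgroups. \emph{Goursat's lemma}: if $P\le A\times B$ has projections $P_A$ and $P_B$, then $P\cap A\trianglelefteq P_A$, $P\cap B\trianglelefteq P_B$ and $P_A/(P\cap A)\cong P_B/(P\cap B)$.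

Let $S(k,j)$ be the number of partitions of a $k$-set into $j$ blocks (the Stirling number of the second kind). If there are $d^{\,b-1}$ classes of diagonals on a block of size $b$, then a partition of $k$ coordinates into $j$ blocks carries $d^{\,k-j}$ classes of products of diagonals. The resulting recursion has a closed solution. For an integer $d\ge1$ put
\[
m_k(d)=\prod_{i=0}^{k-1}(1-id),\qquad m_0(d)=1 .
\]
Substituting $x=1/d$ in the identity $x^k=\sum_jS(k,j)\,x(x-1)\cdots(x-j+1)$ and multiplying by $d^k$ gives
\begin{equation}\label{eq:stirling}
\sum_jS(k,j)\,d^{\,k-j}m_j(d)=1\qquad(k\ge0).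
\end{equation}
For $d=2$ the values $m_1,m_2,m_3=1,-1,3$ are those found in Section~\ref{sub:small}.

\subsection{The weights of $A_5^k$}

The group $H^2$ has self-normalizing subgroups such as $H\times S_3$, which are neither solvable nor products of diagonals. To show that they have weight $0$ we carry a solvable factor $B$ through the induction.

\begin{lemma}\label{lem:A5}
Let $H=A_5$, let $B$ be solvable and $k\ge0$. Then $\mu(H^k\times B)=m_k(2)$ if $B$ is nilpotent, and $\mu(H^k\times B)=0$ otherwise. If $k\ge1$, every self-normalizing subgroup $P\le H^k$ with $\mu(P)\ne0$ is a product of diagonals over a partition of $\{1,\dots,k\}$.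
\end{lemma}

\begin{proof}
We use induction on $|X|$, where $X=H^k\times B$. Let $P\le X$ be self-normalizing. Let $I$ be the set of coordinates $i\le k$ in which $P$ projects onto $H$, and let $J$ be the set of the remaining coordinates $i\le k$. Let $P_I$ and $P'$ be the projections of $P$ to $H^I$ and to $H^J\times B$. Then $P'$ is solvable, since proper subgroups of $H$ are solvable. By Scott's lemma $P_I$ is a product of diagonals, so $P_I\cong H^j$ for some $j$, and $P_I$ is perfect. By Goursat's lemma $P_I/(P\cap H^I)$ is isomorphic to a quotient of $P'$; being perfect and solvable, it is trivial. So $P=P_I\times P'$. As $N_X(P)=N_{H^I}(P_I)\times N_{H^J\times B}(P')$, the subgroup $P'$ is self-normalizing in $H^J\times B$.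

Suppose now that $P\ne X$ and $\mu(P)\ne0$. By induction, applied to $P\cong H^j\times P'$, the group $P'$ is nilpotent. The product $R$ of the projections of $P'$ to the factors of $H^J\times B$ is nilpotent and contains $P'$ as a self-normalizing subgroup, so $P'=R$. The normalizer of $R$ is the product of the normalizers of the projections, so each projection is a Carter subgroup of its factor. Since $H$ has none, $J=\emptyset$. Thus $P=D\times T$, where $D\le H^k$ is a product of diagonals and $T$ is a Carter subgroup of $B$.

Conversely, let $D=\prod_cD_c$ be a product of diagonals over a partition into $j$ blocks and $T$ a Carter subgroup of $B$. The normalizer of $D\times T$ is the product of the normalizers of the $D_c$ in $H^c$ and of $T$ in $B$, so $D\times T$ is self-normalizing by Lemma~\ref{lem:diag}(c). By the same lemma and Carter's theorem, each partition into $j$ blocks gives $\prod_c2^{|c|-1}=2^{k-j}$ classes, and $\mu(D\times T)=m_j(2)$ by induction whenever $D\times T\neq X$.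

If $B$ is nilpotent, then $T=B$, and the partition into $k$ blocks gives $X$ itself. Comparing \eqref{eq:sum} with \eqref{eq:stirling} yields $\mu(X)=m_k(2)$. If $B$ is not nilpotent, all the subgroups $D\times T$ are proper, and $\mu(X)=1-\sum_jS(k,j)2^{k-j}m_j(2)=0$. The last assertion is the case $B=1$, since $H^k$ itself is the product over the partition into singletons.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
We have $G=M\rtimes\langle\sigma\rangle$, where $M=H^7$ is a $\pi$-group and $\sigma$ is the cyclic shift. Let $P\le M$ be self-normalizing with $\mu(P)\ne0$ and with $\sigma$-stable $M$-class. By Lemma~\ref{lem:A5}, $P$ is a product of diagonals. Conjugation in $M$ does not change the partition, so the partition is $\sigma$-invariant. Since $7$ is prime, it consists of singletons or of one block. In the first case $P=M$ and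
\[
\mu(P)=m_7(2)=(-1)(-3)(-5)(-7)(-9)(-11)=10395 .
\]
In the second case $P\cong H$ and $\mu(P)=1$. By Lemma~\ref{lem:diag}(c), the class given by $(a_i)\in\operatorname{Out}(H)^7$ is fixed by the shift if and only if $a_{i+1}=ca_i$ for all $i$ modulo $7$ and some $c\in\operatorname{Out}(H)$. Going once around gives $c^7=1$, so $c=1$ in $\operatorname{Out}(H)\cong C_2$, and exactly one class of diagonals is fixed. Hence $F=10396$, and Lemma~\ref{lem:test} gives $l(G)=7$ and the value $7\cdot10396-10395/7=72772-1485=71287$ for the right side of \eqref{eq:conj}.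
\end{proof}

\section{Carter subgroups of arbitrary groups}\label{sec:carter}

Outside solvable groups Carter subgroups need not exist, but the conjugacy part of Carter's theorem survives.

\begin{itemize}
\item[(V)] \emph{Any two Carter subgroups of a finite group are conjugate} (Vdovin \cite{Vdovin}).
\end{itemize}

\begin{lemma}\label{lem:carter}
Let $N\trianglelefteq X$.
\begin{enumerate}
\item[(a)] If $D$ is a Carter subgroup of $X$, then $DN/N$ is a Carter subgroup of $X/N$.
\item[(b)] If $C/N$ is a Carter subgroup of $X/N$ and $D$ is a Carter subgroup of $C$, then $DN=C$ and $D$ is a Carter subgroup of $X$.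
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in N_X(DN)$. Then $D$ and $D^x$ are Carter subgroups of $DN$, so $D^x=D^y$ for some $y\in DN$ by (V). Thus $xy^{-1}\in N_X(D)=D$ and $x\in DN$.

(b) By (a), $DN/N$ is self-normalizing in the nilpotent group $C/N$, so $DN=C$. Now $N_X(D)$ normalizes $DN=C$, so $N_X(D)\le N_X(C)=C$ and $N_X(D)=N_C(D)=D$.
\end{proof}

Let $\mathcal D$ be the class of $\pi$-groups all of whose subgroups have Carter subgroups. By (V) and Lemma~\ref{lem:mucarter},
\begin{equation}\label{eq:muD}
\text{for } P\in\mathcal D:\quad \mu(P)=1 \text{ if $P$ is nilpotent},\quad \mu(P)=0 \text{ otherwise.}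
\end{equation}
The class $\mathcal D$ will take over the role that solvable groups played in Section~\ref{sec:counter}.

\begin{lemma}\label{lem:D}
$\mathcal D$ is closed under subgroups, quotients and finite direct products.
\end{lemma}

\begin{proof}
Closure under subgroups is part of the definition, and closure under quotients follows from Lemma~\ref{lem:carter}(a). Let $X,Y\in\mathcal D$, $P\le X\times Y$ and $K=P\cap X$. Since $P/K$ embeds in $Y$, it has a Carter subgroup $C/K$. By Lemma~\ref{lem:carter}(b) it suffices to find a Carter subgroup of $C$. Let $C_1=\operatorname{pr}_X(C)$, let $T$ be a Carter subgroup of $C_1$ and put $D=\{c\in C:\operatorname{pr}_X(c)\in T\}$. The map $c\mapsto(\operatorname{pr}_X(c),cK)$ embeds $D$ in $T\times C/K$, so $D$ is nilpotent. Since $\operatorname{pr}_X(D)=T$, every $c\in N_C(D)$ satisfies $\operatorname{pr}_X(c)\in N_{C_1}(T)=T$, that is, $c\in D$.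
\end{proof}

We also record how $\pi$-subgroups behave modulo a normal $\pi'$-subgroup. The Schur--Zassenhaus theorem says that a normal subgroup whose order and index are coprime has a complement, and that all complements are conjugate; the conjugacy requires the subgroup or the quotient to be solvable, which always holds by the Feit--Thompson theorem.

\begin{lemma}\label{lem:SZ}
Let $O$ be a normal $\pi'$-subgroup of $X$.
\begin{enumerate}
\item[(a)] The map $P\mapsto PO/O\cong P$ induces a bijection from the classes of $\pi$-subgroups of $X$ to those of $X/O$.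
\item[(b)] For a $\pi$-subgroup $P$ we have $N_X(PO)=O\,N_X(P)$ and $N_O(P)=C_O(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $Q/O$ is a $\pi$-group, a complement $P$ of $O$ in $Q$ satisfies $PO=Q$. If $(PO)^x=P_1O$, then $P^x$ and $P_1$ are complements of $O$ in $P_1O$, so $P^{xy}=P_1$ for some $y\in O$. This proves (a) and, for $P_1=P$, the first part of (b). Finally $[N_O(P),P]\le O\cap P=1$.
\end{proof}

\section{Groups whose $\pi$-subgroups have Carter subgroups}\label{sec:pos}

If $M=O_\pi(G)\neq1$, there is a direct way to prove \eqref{eq:nil} by induction: $l(G)=l(G/M)$, and the nilpotent subgroups $P$ that contribute to \eqref{eq:nil} turn out to be the Carter subgroups of the preimages of the nilpotent $\pi$-subgroups of $G/M$. The work lies in the case $O_\pi(G)=1$. Then $L=O_{\pi'}(G)\neq1$, and we refine both sides of \eqref{eq:nil} according to the characters $\theta$ of $L$. For invariant $\theta$ one can replace $G$ by a central extension $\Gamma$ of $G/L$, and $O_\pi(\Gamma)\neq1$. The difficulty is that this replacement controls only subgroups containing $L$, while \eqref{eq:nil} involves the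 groups $N_G(P)$, which meet $L$ in $C_L(P)$. We bridge the gap for the invariant $l$, which is determined by an explicit alternating form (Lemmas~\ref{lem:good} and~\ref{lem:compare}), and then use the inductive hypothesis to pass from $l$ to $k^0$.

\subsection{Class functions over a character of a normal $\pi'$-subgroup}

Let $L\trianglelefteq G$. For $\theta\in\operatorname{Irr}(L)$ let $\operatorname{Irr}(G|\theta)$ be the set of $\chi\in\operatorname{Irr}(G)$ \emph{lying over} $\theta$, that is, with $\theta$ a constituent of $\chi_L$. For $h$ normalizing the domain of a character $\tau$ put $\tau^h(v)=\tau(hvh^{-1})$, and let $G_\theta$ be the stabilizer of $\theta$. We use three standard facts. \emph{Clifford correspondence}: with $T=G_\theta$, induction is a bijection $\operatorname{Irr}(T|\theta)\to\operatorname{Irr}(G|\theta)$, and $\psi$ is the only constituent of $(\psi^G)_T$ over $\theta$, with multiplicity one. \emph{Extension}: a $G$-invariant $\theta$ extends to $G$ if $G/L$ is cyclic or if $|L|$ and $|G:L|$ are coprime. \emph{Gallagher's theorem}: if $\tau\in\operatorname{Irr}(G)$ extends $\theta$,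 then $\nu\mapsto\tau\nu$ is a bijection $\operatorname{Irr}(G/L)\to\operatorname{Irr}(G|\theta)$.

From now on $L$ is a normal $\pi'$-subgroup of $G$. Let $G^0$ be the set of $\pi'$-elements of $G$; it is a union of cosets of $L$, since $L\langle g\rangle$ is a $\pi'$-group for $g\in G^0$. Let $\operatorname{cf}(G)$ be the space of class functions, $\operatorname{cf}^0(G)$ the subspace of those vanishing off $G^0$, and $\operatorname{cf}(G|\theta)$ the span of $\operatorname{Irr}(G|\theta)$. Put
\[
\operatorname{cf}^0(G|\theta)=\operatorname{cf}^0(G)\cap\operatorname{cf}(G|\theta),\qquad l(G|\theta)=\dim\operatorname{cf}^0(G|\theta),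
\]
and let $k^0(G|\theta)$ be the number of characters of $\pi$-defect zero in $\operatorname{Irr}(G|\theta)$. For $L=1$ these are $l(G)$ and $k^0(G)$. We call $(G,L,\theta)$ a \emph{triple} if $\theta$ is $G$-invariant, and $|G:L|$ its \emph{index}.

Let $\Theta$ be the $G$-orbit of $\theta$ and define $E_\Theta\colon\operatorname{cf}(G)\to\operatorname{cf}(G)$ by
\[
(E_\Theta f)(g)=\sum_{\vartheta\in\Theta}\frac{\vartheta(1)}{|L|}\sum_{l\in L}\vartheta(l^{-1})f(gl).
\]
For $f=\chi\in\operatorname{Irr}(G)$ this is the trace of $g\sum_{\vartheta\in\Theta}e_\vartheta$, where $e_\vartheta\in\mathbb CL$ is the central idempotent of $\vartheta$. By Clifford's theorem $\sum_{\vartheta\in\Theta} e_\vartheta$ acts on a module affording $\chi$ as the identity if $\chi$ lies over $\theta$, and as $0$ otherwise. So $E_\Theta$ is the projection onto $\operatorname{cf}(G|\theta)$. The point is that $E_\Theta$ is \emph{local}: $(E_\Theta f)(g)$ depends only on the values of $f$ on $gL$. In particular $E_\Theta$ preserves $\operatorname{cf}^0(G)$, and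
\begin{equation}\label{eq:decomp}
\operatorname{cf}^0(G)=\bigoplus_{\theta}\operatorname{cf}^0(G|\theta)\qquad(\theta\in\operatorname{Irr}(L)\text{ up to }G\text{-conjugacy}).
\end{equation}
We write $E_\theta$ if $\theta$ is invariant.

\begin{lemma}\label{lem:cliffl}
Let $(G,L,\theta)$ be a triple and $L\le L'\trianglelefteq G$ with $L'$ a $\pi'$-group. Then $l(G|\theta)=\sum_{\theta'}l(G_{\theta'}|\theta')$, where $\theta'$ runs through $\operatorname{Irr}(L'|\theta)$ up to $G$-conjugacy.
\end{lemma}

\begin{proof}
By \eqref{eq:decomp} for $L'$, the space $\operatorname{cf}^0(G|\theta)$ is the direct sum of the spaces $\operatorname{cf}^0(G|\theta')$. Let $T=G_{\theta'}$. Induction is an isomorphism $\operatorname{cf}(T|\theta')\to\operatorname{cf}(G|\theta')$, and we show that $f$ vanishes off $T^0$ if and only if $f^G$ vanishes off $G^0$. One direction is the formula for induced class functions. Conversely, the Clifford correspondence gives $f=E_{\theta'}((f^G)_T)$. If $f^G$ vanishes off $G^0$, then $(f^G)_T$ vanishes off $T^0$, and so does $f$ by locality.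
\end{proof}

\begin{lemma}\label{lem:quot}
Let $(H,C,\eta)$ be a triple and $P\trianglelefteq H$ a $\pi$-group. View $\eta$ as a character of $CP/P\cong C$. Then $l(H/P|\eta)=l(H|\eta)$.
\end{lemma}

\begin{proof}
If $xP$ is a $\pi'$-element of $H/P$, then the $\pi$-part of $x$ lies in $P$, so $xP$ contains the $\pi'$-part of $x$. If $x,y\in H^0$ and $xP=yP$, then $\langle x\rangle$ and $\langle y\rangle$ are complements of $P$ in $P\langle x\rangle$, so $\langle x\rangle^u=\langle y\rangle$ for some $u\in P$; now $x^u$ and $y$ are elements of $\langle y\rangle$ in the same coset of $P$, so $x^u=y$. Hence $H\to H/P$ induces a bijection between the classes of $\pi'$-elements, and $f\mapsto\hat f$, with $\hat f(h)=f(hP)$ on $H^0$ and $\hat f=0$ elsewhere, is an isomorphism $\operatorname{cf}^0(H/P)\to\operatorname{cf}^0(H)$. Since $H^0$ is a union of cosets of $C$, the defining formula shows that this isomorphism commutes with $E_\eta$.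
\end{proof}

\subsection{The alternating form of a triple}

Let $(G,L,\theta)$ be a triple, and let $g,h\in G$ with $[g,h]\in L$. Choose an extension $\tau$ of $\theta$ to $V=L\langle g\rangle$. Then $h$ normalizes $V$ and $\tau^h$ extends $\theta$, so $\tau^h=\tau\nu$ for a unique $\nu\in\operatorname{Irr}(V/L)$. Put
\[
\beta_\theta(g,h)=\nu(g).
\]
Since $h$ centralizes $V/L$, it fixes every $\lambda\in\operatorname{Irr}(V/L)$. Therefore $\nu$ does not change if $\tau$ is replaced by $\tau\lambda$, and $\tau^{hh'}=(\tau\nu)^{h'}=\tau\nu'\nu$ shows that $\beta_\theta(g,h)$ is multiplicative in $h$. We also note that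
\begin{equation}\label{eq:nonzero}
\tau\text{ does not vanish identically on }Lg .
\end{equation}
Indeed, $[\tau\lambda,\tau]=0$ for $\lambda\neq1$, so
\[
1=\sum_\lambda\overline{\lambda(g)}\,[\tau\lambda,\tau]=\frac1{|V|}\sum_{v\in V}|\tau(v)|^2\sum_\lambda\lambda(v)\overline{\lambda(g)}=\frac1{|L|}\sum_{v\in Lg}|\tau(v)|^2 .
\]

By \cite[11.2]{IsaacsBook} there is a map $\mathcal X\colon G\to GL_{\theta(1)}(\mathbb C)$ such that $\mathcal X_L$ is a representation affording $\theta$,
\[
\mathcal X(g)\mathcal X(h)=\alpha(g,h)\mathcal X(gh),\qquad \mathcal X(lg)=\mathcal X(l)\mathcal X(g),\qquad\mathcal X(gl)=\mathcal X(g)\mathcal X(l)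
\]
for $g,h\in G$, $l\in L$, where the factor set $\alpha(g,h)\in\mathbb C^\times$ depends only on $gL$ and $hL$. We call such an $\mathcal X$ \emph{associated with the triple}. It satisfies $\mathcal X(g)\mathcal X(l)\mathcal X(g)^{-1}=\mathcal X(glg^{-1})$.

\begin{lemma}\label{lem:beta}
If $[g,h]\in L$, then $\beta_\theta(g,h)=\alpha(g,h)/\alpha(h,g)$. Hence $\beta_\theta(g,h)$ depends only on $gL$ and $hL$, and on an abelian subgroup of $G/L$ the form $\beta_\theta$ is multiplicative in both arguments, with $\beta_\theta(g,g)=1$ and $\beta_\theta(h,g)=\beta_\theta(g,h)^{-1}$.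
\end{lemma}

\begin{proof}
Let $\mathcal Y$ be a representation of $V=L\langle g\rangle$ that affords $\tau$ and extends $\mathcal X_L$. For $v\in V$ the matrices $\mathcal Y(v)$ and $\mathcal X(v)$ induce the same conjugation on $\mathcal X(L)$, so $\mathcal Y(v)=c(v)\mathcal X(v)$ with a scalar $c(v)$ by Schur's lemma, and $c$ is constant on cosets of $L$. Let $v\in Lg$. Then $hvh^{-1}\in Lg$, and from $\mathcal X(h)\mathcal X(v)=\alpha(h,g)\mathcal X(hv)$ and $\mathcal X(hvh^{-1})\mathcal X(h)=\alpha(g,h)\mathcal X(hv)$ we get
\[
\mathcal X(hvh^{-1})=\frac{\alpha(g,h)}{\alpha(h,g)}\,\mathcal X(h)\mathcal X(v)\mathcal X(h)^{-1}.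
\]
Multiplying by $c(g)$ and taking traces gives $\tau^h(v)=\alpha(g,h)\alpha(h,g)^{-1}\tau(v)$. Since also $\tau^h(v)=\nu(g)\tau(v)$, the formula follows from \eqref{eq:nonzero}. Multiplicativity in the first argument follows from that in the second by the symmetry.
\end{proof}

Call $gL\in G/L$ \emph{good} if $\beta_\theta(g,h)=1$ for all $h\in G$ with $[g,h]\in L$.

\begin{lemma}\label{lem:good}
$l(G|\theta)$ is the number of conjugacy classes of good $\pi'$-elements of $G/L$.
\end{lemma}

\begin{proof}
Let $K\subseteq G$ be the preimage of the class of $gL$ in $G/L$. By locality, $E_\theta$ commutes with multiplication by the indicator function of $K$. So $\operatorname{cf}^0(G|\theta)$ is the direct sum, over the classes of $\pi'$-elements of $G/L$, of the spaces $U_K$ of functions in $\operatorname{cf}(G|\theta)$ vanishing off $K$. We show that $\dim U_K$ is $1$ if $gL$ is good and $0$ otherwise.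

Let $f\in U_K$, and let $V$ and $\tau$ be as above. The restriction $f_V$ is a linear combination $\sum_\lambda a_\lambda\tau\lambda$, so $f=a\tau$ on $Lg$ with $a=\sum_\lambda a_\lambda\lambda(g)$. As $K$ is the union of the conjugates of $Lg$, the number $a$ determines $f$, and $\dim U_K\le1$. If $a\neq0$ and $[g,h]\in L$, then $f(hvh^{-1})=f(v)$ gives $\beta_\theta(g,h)\tau(v)=\tau(v)$ for $v\in Lg$, so $\beta_\theta(g,h)=1$ by \eqref{eq:nonzero}. Conversely, let $gL$ be good. Put $f(xvx^{-1})=\tau(v)$ for $x\in G$, $v\in Lg$, and $f=0$ off $K$. This is well defined: if $v,v'\in Lg$ and $v'=hvh^{-1}$, then $[g,h]\in L$ and $\tau(v')=\tau^h(v)=\tau(v)$. By locality $E_\theta f$ agrees on $Lg$ with $E_\theta\tau=\tau$ (computed in $V$) and vanishes off $K$, so $E_\theta f=f$ and $0\neq f\in U_K$.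
\end{proof}

\subsection{Replacing $L$ by a central subgroup}

\begin{lemma}\label{lem:central}
Let $(G,L,\theta)$ be a triple. There are a triple $(\Gamma,Z,\lambda)$ with $Z\le Z(\Gamma)$ and an isomorphism $\Gamma/Z\cong G/L$ such that, writing $\widetilde J$ for the preimage in $\Gamma$ of $J/L$, we have $l(J|\theta)=l(\widetilde J|\lambda)$ and $k^0(J|\theta)=k^0(\widetilde J|\lambda)$ for all $L\le J\le G$.
\end{lemma}

\begin{proof}
Let $\mathcal X$ be associated with the triple. Multiplying $\mathcal X$ by a scalar on each coset of $L$ other than $L$, we may assume that $\det\mathcal X(t)=1$ for $t$ in a transversal of $L$ containing $1$. Then $\det\mathcal X(g)^{|L|}=1$ for all $g$, and taking determinants in the definition of $\alpha$ gives $\alpha(g,h)^{\theta(1)|L|}=1$. Let $Z$ be the group of complex $\theta(1)|L|$-th roots of unity; it is a $\pi'$-group because $\theta(1)$ divides $|L|$. Let $\Gamma$ be the set $G/L\times Z$ with the product $(a,z)(b,w)=(ab,\alpha(a,b)zw)$. This is a group with central subgroup $Z=1\times Z$, since $\alpha$ is a factor set with $\alpha(1,a)=\alpha(a,1)=1$. Let $\lambda(z)=z^{-1}$.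

The map $\mathcal X'(a,z)=z^{-1}$ is associated with the triple $(\Gamma,Z,\lambda)$, and $\mathcal X'(a,z)\mathcal X'(b,w)=\alpha(a,b)\mathcal X'((a,z)(b,w))$. So both triples have the same factor set on $G/L$. By Lemma~\ref{lem:beta} they have the same form $\beta$, and the claim on $l$ follows from Lemma~\ref{lem:good} applied to $J$ and $\widetilde J$.

For $k^0$, note that $\mathcal X$ induces an isomorphism from $\mathbb CLe_\theta$ onto the algebra of $\theta(1)\times\theta(1)$ matrices. For $g\in J$ let $x_g\in\mathbb CLe_\theta$ be the preimage of $\mathcal X(g)$ and put $u_g=x_g^{-1}g\in\mathbb CJe_\theta$, the inverse taken in $\mathbb CLe_\theta$. Then $u_g$ centralizes $\mathbb CLe_\theta$, since $g$ and $x_g$ induce the same conjugation on it; $u_{lg}=u_g$ for $l\in L$, since $x_{lg}=lx_g$; and $u_gu_h=x_h^{-1}u_gh=(x_gx_h)^{-1}gh=\alpha(g,h)^{-1}u_{gh}$. As $\mathbb CJe_\theta=\bigoplus_{gL}\mathbb CLe_\theta\,u_g$, we get $\mathbb CJe_\theta\cong M_{\theta(1)}(\mathbb C)\otimes\mathcal A$, where $\mathcal A$ is the twisted group algebra of $J/L$ with factor set $\alpha^{-1}$. The same argument gives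 $\mathbb C\widetilde Je_\lambda\cong\mathcal A$. So there is a bijection $\psi\mapsto\chi$ from $\operatorname{Irr}(\widetilde J|\lambda)$ to $\operatorname{Irr}(J|\theta)$ with $\chi(1)=\theta(1)\psi(1)$. The numbers $|J|/\chi(1)$ and $|\widetilde J|/\psi(1)$ have the same $\pi$-part, namely that of $|J:L|/\psi(1)$.
\end{proof}

\subsection{The Glauberman correspondence and the comparison lemma}

Let a solvable group $P$ act on a group $L$ with $|P|$ and $|L|$ coprime, and let $\operatorname{Irr}_P(L)$ be the set of $P$-invariant irreducible characters of $L$. The Glauberman correspondence \cite[Ch.~13]{IsaacsBook} is a canonical bijection $\theta\mapsto\theta^*_P$ from $\operatorname{Irr}_P(L)$ to $\operatorname{Irr}(C_L(P))$. It is compatible with automorphisms of the configuration; in particular, if $P$ and $L$ lie in a group and $h$ normalizes both, then $(\theta^h)^*_P=(\theta^*_P)^h$. Moreover: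
\begin{itemize}
\item[(G1)] If $R\trianglelefteq P$, then $\theta^*_P=(\theta^*_R)^*_{P/R}$.
\item[(G2)] If $P$ is a $p$-group, then $\theta^*_P$ is the unique constituent of $\theta_{C_L(P)}$ with multiplicity prime to $p$.
\item[(G3)] If $P$ acts coprimely on $X$, $L\trianglelefteq X$ is $P$-invariant, $\chi\in\operatorname{Irr}_P(X)$ and $\theta\in\operatorname{Irr}_P(L)$, then $\chi$ lies over $\theta$ if and only if $\chi^*_P$ lies over $\theta^*_P$.
\end{itemize}
See \cite[Theorems 13.1, 13.14]{IsaacsBook} and, for (G3), \cite[Theorem 13.29]{IsaacsBook}. If $P$ acts trivially, then $\theta^*_P=\theta$, by (G2) and (G1) along a composition series of $P$.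

The next lemma is the bridge between subgroups of $N_G(P)$ and subgroups containing $L$.

\begin{lemma}\label{lem:compare}
Let $(G,L,\theta)$ be a triple, $P\le G$ a solvable $\pi$-subgroup, $C=C_L(P)$ and $CP\le H\le N_G(P)$. Then $(H,C,\theta^*_P)$ is a triple, $H\cap L=C$, and $l(LH|\theta)=l(H|\theta^*_P)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:SZ}(b), $H\cap L=C$, so $LH/L\cong H/C$. Since $H$ normalizes $L$ and $P$ and fixes $\theta$, it fixes $\theta^*_P$. By Lemma~\ref{lem:good} it suffices to show that $\beta_\theta(x,y)=\beta_{\theta^*_P}(x,y)$ whenever $x,y\in H$, $[x,y]\in C$ and $xC$ is a $\pi'$-element.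

\emph{Reduction to one prime.} Both forms are multiplicative in each argument on the abelian group $\langle xC,yC\rangle$. Write $xC$ and $yC$ as products of their primary parts. The value of a form on a $q$-element and a $q'$-element, for primes $q\ne q'$, is a root of unity whose order is a power of $q$ and of $q'$, so it is $1$. Hence we may assume that $xC$ and $yC$ are $q$-elements for a prime $q\notin\pi$. Let $A=\langle x,y\rangle$. Then $Q=AC/C$ is an abelian $q$-group acting on $P$, and $AC$ is a $\pi'$-group.

\emph{Reduction to one chief factor.} There is a series $1=P_0<P_1<\dots<P_n=P$ of $A$-invariant subgroups with $P_{i-1}\trianglelefteq P_i$ and $P_i/P_{i-1}$ elementary abelian and irreducible under $Q$: take a maximal proper $A$-invariant normal subgroup $R$ of $P$; then $P/R$ is a solvable chief factor of $P\rtimes Q$, hence of the required form; repeat with $R$. Put $L_i=C_L(P_i)$ and $\theta_i=\theta^*_{P_i}$, so that $(L_0,\theta_0)=(L,\theta)$ and $(L_n,\theta_n)=(C,\theta^*_P)$. Each $(AL_i,L_i,\theta_i)$ is a triple. Since $A\cap L=A\cap C$ and $C\le L_i\le L$, we have $AL_i/L_i\cong Q$.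 So each $\beta_{\theta_i}$ is a form on $Q$, and we show that $\beta_{\theta_{i-1}}=\beta_{\theta_i}$.

\emph{One step.} Let $V=P_i/P_{i-1}$, a $p$-group with $p\in\pi$, so $p\neq q$. To compare the forms at $(b,a)$ we want to apply the Glauberman correspondence to an extension of $\theta_{i-1}$ to $L_{i-1}\langle b\rangle$, and for this $V$ should centralize $b$. This can be arranged. Let $Q_0$ be the kernel of the action of $Q$ on $V$. The abelian group $Q/Q_0$ acts faithfully and irreducibly, so by Schur's lemma it embeds in the multiplicative group of a finite field and is cyclic. Write $Q=Q_0\langle z\rangle$. For either form and $b,b'\in Q_0$, Lemma~\ref{lem:beta} gives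
\[
\beta(bz^s,b'z^t)=\beta(b,b'z^t)\,\beta(b',z^s)^{-1}\beta(z,z)^{st},\qquad\beta(z,z)=1.
\]
So it suffices to compare the values $\beta(b,a)$ for $a,b\in A$ with $bC\in Q_0$.

We work in $N_G(P_{i-1})/P_{i-1}$, which contains $V$. The $\pi'$-group $L_{i-1}A$ maps injectively into it, and we identify it with its image. Now $V$ normalizes $L_{i-1}$, and $C_{L_{i-1}}(V)=L_i$: if $l\in L_{i-1}$ and $[l,P_i]\le P_{i-1}$ in $G$, then $[l,P_i]\le L\cap P_{i-1}=1$. By (G1), $\theta_i=(\theta_{i-1})^*_V$. Since $V$ centralizes $b$, it acts on the $\pi'$-group $K=L_{i-1}\langle b\rangle$, and $C_K(V)=L_i\langle b\rangle$ by Dedekind's law. Let $\tau\in\operatorname{Irr}(K)$ extend $\theta_{i-1}$. For $u\in V$ write $\tau^u=\tau\nu_u$ with $\nu_u\in\operatorname{Irr}(K/L_{i-1})$. As $V$ centralizes $K/L_{i-1}$, the map $u\mapsto\nu_u$ is a homomorphism from a $p$-group to a $q$-group, hence trivial. So $\tau$ is $V$-invariant. By (G3), $\tau^*=\tau^*_V$ lies over $\theta_i$; since $\theta_i$ is invariant in $L_i\langle b\rangle$ and the quotient is cyclic, $\tau^*$ extends $\theta_i$ by Gallagher's theorem.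

The element $a$ normalizes $K$ and $V$. Write $\tau^a=\tau\nu$, so $\nu(b)=\beta_{\theta_{i-1}}(b,a)$. Multiplication by the linear character $\nu_{C_K(V)}$ permutes irreducible characters and preserves multiplicities, so (G2) gives $(\tau\nu)^*=\tau^*\nu_{C_K(V)}$. Hence $(\tau^*)^a=(\tau^a)^*=\tau^*\nu_{C_K(V)}$, and $\beta_{\theta_i}(b,a)=\nu(b)=\beta_{\theta_{i-1}}(b,a)$.
\end{proof}

\subsection{The induction}

For a triple $(G,L,\theta)$ put
\[
\operatorname{wt}(G|\theta)=\sum_Pk^0(N_G(P)/P\,|\,\theta^*_P),
\]
where $P$ runs through the nilpotent $\pi$-subgroups of $G$ up to conjugation and $\theta^*_P$ is viewed as a character of $C_L(P)P/P\trianglelefteq N_G(P)/P$. For $L=1$ this is the right side of \eqref{eq:nil}. If $L$ is central, then $\theta^*_P=\theta$ for all $P$.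

\begin{lemma}\label{lem:cliffw}
In the situation of Lemma~\ref{lem:cliffl}, $\operatorname{wt}(G|\theta)=\sum_{\theta'}\operatorname{wt}(G_{\theta'}|\theta')$.
\end{lemma}

\begin{proof}
Consider the pairs $(P,\theta')$ with $P$ a nilpotent $\pi$-subgroup of $G$ and $\theta'\in\operatorname{Irr}(L'|\theta)$ invariant under $P$, and sum $k^0(N_{G_{\theta'}}(P)/P\,|\,\theta'^*_P)$ over the $G$-orbits of pairs. Fixing $\theta'$ first gives the right side of the claim. Now fix $P$ first and let $N=N_G(P)$. By (G3), $\theta'\mapsto\eta=\theta'^*_P$ is an $N$-equivariant bijection from the $P$-invariant members of $\operatorname{Irr}(L'|\theta)$ onto $\operatorname{Irr}(C_{L'}(P)|\theta^*_P)$, so $N_\eta=N_{G_{\theta'}}(P)$. Every character of $N/P$ over $\theta^*_P$ lies over exactly one $N$-orbit of such $\eta$, and the Clifford correspondence $\psi\mapsto\psi^{N/P}$ preserves the quotient of the group order by the degree. So $\sum_\eta k^0(N_\eta/P|\eta)=k^0(N/P|\theta^*_P)$, and summing over $P$ gives the left side.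
\end{proof}

Call a group \emph{admissible} if it is $\pi$-separable and all its $\pi$-subgroups lie in $\mathcal D$; this is the hypothesis of Theorem~\ref{thm:pos}. Subgroups of admissible groups are admissible, and so are quotients by normal $\pi$-subgroups (Lemma~\ref{lem:D}). If $G$ is admissible, so is the group $\Gamma$ of Lemma~\ref{lem:central}, because by Lemma~\ref{lem:SZ}(a) the groups $G$, $G/L\cong\Gamma/Z$ and $\Gamma$ have the same $\pi$-subgroups up to isomorphism.

\begin{theorem}\label{thm:triple}
Let $(G,L,\theta)$ be a triple with $G$ admissible. Then $l(G|\theta)=\operatorname{wt}(G|\theta)$.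
\end{theorem}

Theorem~\ref{thm:pos} follows: the case $L=1$ is \eqref{eq:nil}, and \eqref{eq:nil} and \eqref{eq:conj} have the same right side by \eqref{eq:muD}.

\begin{proof}
We use induction on the index $|G:L|$. If $L'=O_{\pi'}(G)>L$, the triples $(G_{\theta'},L',\theta')$ have smaller index, and Lemmas~\ref{lem:cliffl} and~\ref{lem:cliffw} finish the proof. So let $L=O_{\pi'}(G)$. If $G=L$, both sides are $1$. Let $G>L$. Then $G/L$ is a nontrivial $\pi$-separable group with $O_{\pi'}(G/L)=1$, so $O_\pi(G/L)\ne1$; this is where $\pi$-separability is used.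

Take $(\Gamma,Z,\lambda)$ as in Lemma~\ref{lem:central}. For a $\pi$-subgroup $P$ of $G$, the central subgroup $Z$ has a complement in $\widetilde{LP}$, so $\widetilde{LP}=Z\times\widetilde P$ with $\widetilde P$ the set of $\pi$-elements of $\widetilde{LP}$. In particular $N_\Gamma(\widetilde P)=N_\Gamma(\widetilde{LP})$ is the preimage of $N_G(LP)/L$. For $H\le N_G(P)$ containing $C_L(P)P$ we write $\widetilde H$ for $\widetilde{LH}$; then $\widetilde P\trianglelefteq\widetilde H$.

\emph{Step 1. For every solvable $\pi$-subgroup $P\neq1$ of $G$ and every $H$ with $C_L(P)P\le H\le N_G(P)$,}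
\begin{equation}\label{eq:claim}
k^0(H/P\,|\,\theta^*_P)=k^0(\widetilde H/\widetilde P\,|\,\lambda).
\end{equation}
We need \eqref{eq:claim} only for nilpotent $P$ and $H=N_G(P)$, but its proof leads to extensions of $P$ by nilpotent groups; hence the generality. We use a second induction, on $|LH:LP|$. Put $C=C_L(P)$. Since $H\cap LP=(H\cap L)P=CP$, we have
\begin{equation}\label{eq:iso}
H/CP\cong LH/LP\cong\widetilde H/Z\widetilde P .
\end{equation}
So the triples $(H/P,CP/P,\theta^*_P)$ and $(\widetilde H/\widetilde P,Z\widetilde P/\widetilde P,\lambda)$, whose groups are admissible, have index $|LH:LP|<|G:L|$, as $P\neq1$. The theorem holds for both. Lemmas~\ref{lem:quot}, \ref{lem:compare}, \ref{lem:central} and~\ref{lem:quot}, in this order, give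
\[
l(H/P|\theta^*_P)=l(H|\theta^*_P)=l(LH|\theta)=l(\widetilde H|\lambda)=l(\widetilde H/\widetilde P|\lambda).
\]
Therefore $\operatorname{wt}(H/P|\theta^*_P)=\operatorname{wt}(\widetilde H/\widetilde P|\lambda)$. The two sides of \eqref{eq:claim} are the terms of these sums that belong to the trivial subgroup, so it suffices to match the other terms.

By Lemma~\ref{lem:SZ}(a) and \eqref{eq:iso}, the classes of nilpotent $\pi$-subgroups of $H/P$ and of $\widetilde H/\widetilde P$ correspond: $R=P_1/P$ goes to $CP_1/CP$, then to $LP_1/LP$ and $Z\widetilde P_1/Z\widetilde P$, and so to $\widetilde P_1/\widetilde P$. Let $R\neq1$. The group $P_1$ is a solvable $\pi$-group. Let $H_1=N_H(P_1)$. Then $C_L(P_1)\le C\le H$, so $C_L(P_1)P_1\le H_1\le N_G(P_1)$. Moreover $N_{H/P}(R)/R\cong H_1/P_1$, and $(\theta^*_P)^*_R=\theta^*_{P_1}$ by (G1). So the term of $R$ is $k^0(H_1/P_1|\theta^*_{P_1})$. The term of $\widetilde P_1/\widetilde P$ is $k^0(N_{\widetilde H}(\widetilde P_1)/\widetilde P_1|\lambda)$, where $N_{\widetilde H}(\widetilde P_1)$ is the preimage of $N_{LH}(LP_1)/L$. Now $N_{LH}(LP_1)=L\,N_H(LP_1)$, and an element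 of $H$ that normalizes $LP_1$ normalizes $LP_1\cap H=CP_1$, so it lies in $CH_1$ by Lemma~\ref{lem:SZ}(b) applied to $C\trianglelefteq H$. Hence $N_{LH}(LP_1)=LH_1$ and $N_{\widetilde H}(\widetilde P_1)=\widetilde H_1$. Since $|LH_1:LP_1|<|LH:LP|$, the two terms agree by the second induction. This proves \eqref{eq:claim}.

\emph{Step 2. $l(G|\theta)=l(\Gamma|\lambda)$ and $\operatorname{wt}(G|\theta)=\operatorname{wt}(\Gamma|\lambda)$.} The first equation is part of Lemma~\ref{lem:central}. By Lemma~\ref{lem:SZ}(a), $P\mapsto\widetilde P$ induces a bijection between the classes of nilpotent $\pi$-subgroups of $G$ and of $\Gamma$. The terms for $P=1$ agree by Lemma~\ref{lem:central}. For $P\neq1$ and $H=N_G(P)$ we have $N_G(LP)=LH$ by Lemma~\ref{lem:SZ}(b), so $\widetilde H=N_\Gamma(\widetilde P)$, and the terms agree by \eqref{eq:claim}.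

\emph{Step 3. $l(\Gamma|\lambda)=\operatorname{wt}(\Gamma|\lambda)$.} The preimage of $O_\pi(\Gamma/Z)\neq1$ in $\Gamma$ is the direct product of $Z$ and a characteristic $\pi$-subgroup, so $M=O_\pi(\Gamma)\neq1$. The triple $(\Gamma/M,ZM/M,\lambda)$ has smaller index, and $l(\Gamma|\lambda)=l(\Gamma/M|\lambda)$ by Lemma~\ref{lem:quot}. It remains to show that $\operatorname{wt}(\Gamma|\lambda)=\operatorname{wt}(\Gamma/M|\lambda)$.

Let $P\le\Gamma$ be a nilpotent $\pi$-subgroup with $k^0(N_\Gamma(P)/P|\lambda)\neq0$. The normal $\pi$-subgroup $N_M(P)P/P$ of $N_\Gamma(P)/P$ is trivial by Lemma~\ref{lem:defect}. So $N_{PM}(P)=PN_M(P)=P$, and $P$ is a Carter subgroup of $Q=PM$, where $Q/M$ is nilpotent. Conversely, let $Q\ge M$ be a $\pi$-subgroup with $Q/M$ nilpotent. Since $Q\in\mathcal D$, it has Carter subgroups; they form one $Q$-class by (V), and each of them satisfies $PM=Q$ by Lemma~\ref{lem:carter}(b). So $P\mapsto PM/M$ induces a bijection from the classes of nilpotent $\pi$-subgroups $P$ of $\Gamma$ with $N_{PM}(P)=P$ onto the classes of nilpotent $\pi$-subgroups of $\Gamma/M$. For corresponding $P$ and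 $Q$ we have $N_\Gamma(P)\le N_\Gamma(Q)$, the Frattini argument gives $N_\Gamma(Q)=QN_\Gamma(P)$, and $N_\Gamma(P)\cap Q=P$. Hence $xP\mapsto xQ$ is an isomorphism $N_\Gamma(P)/P\to N_\Gamma(Q)/Q$ compatible with the images of $Z$, and the terms of $P$ and $Q/M$ agree.
\end{proof}

\begin{remark}
The existence of Carter subgroups enters only in the last paragraph. If some $Q$ has none, the term of $Q/M$ has no partner in $\operatorname{wt}(\Gamma|\lambda)$; this is what happens for $\Gamma=M=Q=A_5$. If $G$ is $\pi$-separable with a solvable Hall $\pi$-subgroup, that subgroup covers every $\pi$-factor of a normal series of $G$, so all $\pi$-subgroups of $G$ are solvable; thus Theorem~\ref{thm:pos} contains the case of \eqref{eq:nil} quoted in the introduction.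
\end{remark}

\section{Groups with a normal $\pi$-complement}\label{sec:compl}

Here no Carter subgroups are needed: the sum in \eqref{eq:conj} splits into one copy of \eqref{eq:sum} for each orbit of characters of the complement.

\begin{proof}[Proof of Proposition~\ref{prop:compl}]
By Schur--Zassenhaus, $G=L\rtimes U$ with $U$ a $\pi$-group. The $\pi'$-elements of $G$ are the elements of $L$, so $l(G)$ is the number of $U$-orbits on the classes of $L$. By Brauer's permutation lemma each $u\in U$ fixes as many classes as irreducible characters of $L$, and the number of orbits is the average number of fixed points. So $l(G)$ is the number of $U$-orbits on $\operatorname{Irr}(L)$.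

By Lemma~\ref{lem:SZ}(a), the $\pi$-subgroups of $G$ up to conjugacy are the subgroups $P\le U$ up to $U$-conjugacy. Let $C=C_L(P)$. If $lu$ normalizes $P$, with $l\in L$ and $u\in U$, then projecting to $U$ shows that $u$ normalizes $P$, and then $l\in N_L(P)=C$. So $N_G(P)/P\cong C\rtimes\bar N$ with $\bar N=N_U(P)/P$. Let $\eta\in\operatorname{Irr}(C)$ have stabilizer $T$ in $\bar N$. As $|C|$ and $|T|$ are coprime, $\eta$ extends to $CT$, and by Gallagher's theorem and the Clifford correspondence the characters of $C\bar N$ over $\eta$ have degrees $|\bar N:T|\,\eta(1)\,\nu(1)$ with $\nu\in\operatorname{Irr}(T)$. Such a character has $\pi$-defect zero if and only if $\nu(1)=|T|$, that is, $T=1$; and then it is the only character over $\eta$. So $k^0(N_G(P)/P)$ is the number of $\bar N$-orbits on $\operatorname{Irr}(C)$ with trivial stabilizer.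

There is a canonical, hence $N_U(P)$-equivariant, bijection $\operatorname{Irr}_P(L)\to\operatorname{Irr}(C)$. For solvable $P$ it is the Glauberman correspondence. Otherwise $|P|$ is even by the Feit--Thompson theorem, so $|L|$ is odd, and we take the Isaacs correspondence \cite{Isaacs73}. The stabilizer in $N_U(P)$ of $\theta\in\operatorname{Irr}_P(L)$ is $N_{U_\theta}(P)$. So $k^0(N_G(P)/P)$ is the number of $N_U(P)$-orbits on the set of $\theta\in\operatorname{Irr}(L)$ with $P\le U_\theta$ and $N_{U_\theta}(P)=P$. The right side of \eqref{eq:conj} is therefore the sum of $\mu(P)$ over the $U$-orbits of pairs $(P,\theta)$ with $P$ self-normalizing in $U_\theta$. Fixing $\theta$ first, each $U$-orbit on $\operatorname{Irr}(L)$ contributes the sum \eqref{eq:sum} for $U_\theta$, which is $1$.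
\end{proof}

\section{Minimal groups without Carter subgroups}\label{sec:neg}

In this section some $\pi$-group has no Carter subgroup, and $H$ is one of minimal order. Then $H\notin\mathcal D$, while all $\pi$-groups of order less than $|H|$ lie in $\mathcal D$. For $\pi\supseteq\{2,3,5\}$ one can take $H=A_5$. In general two new difficulties arise: $H$ need not be simple, so Scott's lemma does not apply to $H^k$ directly, and $\operatorname{Out}(H)$ may be trivial.

\subsection{The structure of $H$}

Let $\gamma_\infty(X)$ be the last term of the lower central series of $X$, the smallest normal subgroup with nilpotent quotient. A homomorphism onto $X'$ maps $\gamma_\infty(X)$ onto $\gamma_\infty(X')$, and perfect subgroups of $X$ lie in $\gamma_\infty(X)$.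

\begin{lemma}\label{lem:minimal}
$H$ is not solvable and has a unique minimal normal subgroup $N$. The group $N$ is nonabelian, $H/N$ is nilpotent, $C_H(N)=1$ and $N=\gamma_\infty(H)$.
\end{lemma}

\begin{proof}
$H$ is not solvable by Carter's theorem. Let $N$ be a minimal normal subgroup and $C/N$ a Carter subgroup of $H/N$. If $C<H$, then $C$ has a Carter subgroup, which is one of $H$ by Lemma~\ref{lem:carter}(b). So $C=H$, and $H/N$ is nilpotent. Then $N$ is nonabelian, since $H$ is not solvable. Two minimal normal subgroups $N_1\neq N_2$ would embed $H$ in the nilpotent group $H/N_1\times H/N_2$. The normal subgroup $C_H(N)$ does not contain $N$, so it is trivial. Finally $N$ is perfect with nilpotent quotient, so $N=\gamma_\infty(H)$.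
\end{proof}

Thus $N$ is a direct product of isomorphic nonabelian simple groups, permuted transitively by $H$, and $N\le H\le\operatorname{Aut}(N)$. If $\alpha\in\operatorname{Aut}(H)$ is trivial on $N$, then $n^h=(n^h)^\alpha=n^{h^\alpha}$ for $n\in N$, $h\in H$, so $h^\alpha=h$. Hence restriction identifies $\operatorname{Aut}(H)$ with the normalizer of $H$ in $\operatorname{Aut}(N)$.

If $\operatorname{Out}(H)=1$, the count of Section~\ref{sec:counter} would run with $d=1$; then $m_k(1)=0$ for $k\ge2$, there is a single class of diagonals, and a wreath product gives $F=1$. The remedy is to pass to a subgroup of $H^k$ that is too small to conjugate all diagonals into each other. This needs a proper normal subgroup of prime index, so we must exclude simple $H$. We use the following theorem of Kondrat'ev \cite{Kond}, where $PSL^-_n=PSU_n$ and $E_6^-={}^2E_6$.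

\begin{itemize}
\item[(K)] \emph{For a nonabelian simple group $S$ and $T\in\operatorname{Syl}_2(S)$ we have $N_S(T)=T$ unless $S$ is $J_1$, $J_2$, $J_3$, $Suz$, $HN$, ${}^2G_2(q)$, of Lie type in characteristic $2$ (then $N_S(T)$ is a Borel subgroup), $L_2(q)$ or $PSp_{2n}(q)$ with $q\equiv\pm3\pmod8$, $PSL_n^\pm(q)$ with $n\ge3$ and $q$ odd, or $E_6^\pm(q)$ with $q$ odd.}
\end{itemize}

\begin{lemma}\label{lem:out}
If $\operatorname{Out}(H)=1$, then $H\neq N$.
\end{lemma}

\begin{proof}
Suppose $H=N$. Then $H$ is simple. A self-normalizing Sylow $2$-subgroup would be a Carter subgroup, so $H$ is in the list of (K). The groups $J_2,J_3,Suz,HN$ have outer automorphism group of order $2$. The groups ${}^2G_2(3^{2a+1})$ with $a\ge1$, ${}^2E_6(q)$ and $PSU_n(q)$ have outer field automorphisms, $L_2(q)$ and $PSp_{2n}(q)$ with $q$ odd have outer diagonal automorphisms, and $PSL_n(q)$ with $n\ge3$ and $E_6(q)$ have outer graph automorphisms. In characteristic $2$, twisted groups and groups over $\mathbb F_q$ with $q>2$ have outer field automorphisms, and the derived groups $Sp_4(2)'$, $G_2(2)'$, ${}^2F_4(2)'$ have nontrivial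 outer automorphisms. What remains is an untwisted group over $\mathbb F_2$, or $J_1$. In the first case the Borel subgroup is the Sylow $2$-subgroup, because $\mathbb F_2^\times=1$ makes the split torus trivial; so $H$ has a Carter subgroup. The group $J_1$ properly contains $A_5$, which has no Carter subgroup, against the minimality of $H$.
\end{proof}

We fix a normal subgroup $Y\ge N$ of $H$ and an integer $d\ge2$ as follows.
\begin{itemize}
\item \emph{Case I: $\operatorname{Out}(H)\neq1$.} Put $Y=H$ and $d=|\operatorname{Out}(H)|$.
\item \emph{Case II: $\operatorname{Out}(H)=1$.} Then $H/N$ is a nontrivial nilpotent group. Let $Y\ge N$ be normal of prime index $p$ in $H$, and put $d=p$.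
\end{itemize}
Let $W=H/Y$, of order $1$ or $p$. In both cases $\operatorname{Aut}(H)$ fixes $Y$ and acts trivially on $W$; in Case II because all automorphisms are inner and $W$ is abelian. If $U$ and $V$ are groups with given homomorphisms to $W$, let $U\times_WV$ be the group of pairs $(u,v)\in U\times V$ with the same image in $W$. For a finite nonempty index set $I$ let
\[
X_I=\{h\in H^I:\ h_iY\text{ does not depend on }i\},
\]
with the obvious epimorphism to $W$. For $B\in\mathcal D$ with an epimorphism $B\to W$ put $X_I(B)=X_I\times_WB$ and $X_\emptyset(B)=B$. For $I=\{1,\dots,k\}$ write $X_k$ and $X_k(B)$. Then $X_1=H$ and $X_k(W)\cong X_k$ for $k\geq1$, and in Case I simply $X_k(B)=H^k\times B$. The group $X_I(B)$ projects onto $B$, onto $X_I$ and onto each coordinate $H$.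

\subsection{Subdirect subgroups and block subgroups}

Let $I\neq\emptyset$. Given a partition of $I$ and $\alpha\in\operatorname{Aut}(H)^I$, let $\alpha_c=(\alpha_i)_{i\in c}$ for each block $c$ and put
\begin{equation}\label{eq:DE}
\Delta_c=\Delta_{\alpha_c}(H),\quad E_c=\Delta_{\alpha_c}(N),\quad\Delta=\prod_c\Delta_c,\quad E=\prod_cE_c .
\end{equation}
Then $E$ is perfect and $\Delta/E\cong(H/N)^j$ is nilpotent, where $j$ is the number of blocks. Moreover
\begin{equation}\label{eq:NE}
N_{H^I}(E)=\Delta .
\end{equation}
Indeed, $x\in H^I$ normalizes $E$ if and only if it normalizes each $E_c=E\cap N^c$. By Lemma~\ref{lem:diag}(b) this means $x_i=\alpha_i^{-1}\gamma_c\alpha_i$ for $i\in c$ with some $\gamma_c\in\operatorname{Aut}(N)$, and $\gamma_c=\alpha_ix_i\alpha_i^{-1}$ lies in $H$ because $\alpha_i$ normalizes $H$.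

The substitute for Scott's lemma determines a subdirect subgroup up to a nilpotent section.

\begin{lemma}\label{lem:subdirect}
Let $D\le H^I$ be subdirect. There are a partition of $I$ and $\alpha\in\operatorname{Aut}(H)^I$ such that $\gamma_\infty(D)=E\le D\le\Delta$ in the notation \eqref{eq:DE}.
\end{lemma}

\begin{proof}
Let $D_\infty=\gamma_\infty(D)$. It projects onto $\gamma_\infty(H)=N$ in each coordinate. So it is subdirect in the product of all simple factors of $N^I$, and Scott's lemma writes it as a product of diagonals over a partition of the set of these factors into \emph{strips}. No strip contains two factors of the same coordinate, since the projection to that coordinate is all of $N$. The group $D$ permutes the strips, and it is transitive on the simple factors of each coordinate. Write $i\sim i'$ if some strip meets the coordinates $i$ and $i'$. By transitivity, every factor of coordinate $i$ then lies in a strip meeting $i'$; that is, every strip meeting $i$ meets $i'$. So $\sim$ is an equivalence relation on $I$, and a strip that meets a class $c$ meets each $i\in c$ exactly once and no coordinate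 outside $c$. Hence $D_\infty=\prod_cE_c$, where $E_c\le N^c$ projects isomorphically onto $N$ in each coordinate $i\in c$. Fixing $i_0\in c$, we get $E_c=\Delta_{\alpha_c}(N)$ with $\alpha_i\in\operatorname{Aut}(N)$ and $\alpha_{i_0}=1$. An element $x\in D$ normalizes $E_c$, so $x_i=\alpha_i^{-1}x_{i_0}\alpha_i$ for $i\in c$ by Lemma~\ref{lem:diag}(b). As $x$ runs through $D$, both $x_{i_0}$ and $x_i$ run through $H$, so $\alpha_i$ normalizes $H$, that is, $\alpha_i\in\operatorname{Aut}(H)$. Now $D\le\Delta$ by \eqref{eq:NE}.
\end{proof}

A \emph{block subgroup} of $X_I$ is a subgroup $D^+=X_I\cap\Delta$ with $\Delta$ as in \eqref{eq:DE}. The partition into singletons gives $D^+=X_I$.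

\begin{lemma}\label{lem:block}
Let $D^+=X_I\cap\Delta$ be a block subgroup for a partition of $I$ into $j$ blocks.
\begin{enumerate}
\item[(a)] $D^+\cong X_j$ compatibly with the maps to $W$, and $\gamma_\infty(D^+)=E$.
\item[(b)] $D^+$ is self-normalizing in $X_I$.
\item[(c)] Conjugate block subgroups have the same partition, and a given partition of $\{1,\dots,k\}$ into $j$ blocks belongs to exactly $d^{\,k-j}$ classes of block subgroups of $X_k$ under $X_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The isomorphism $H^j\to\Delta$, $(h_c)_c\mapsto(h_c^{\alpha_i})_{i\in c}$, maps $X_j$ onto $D^+$, because the $\alpha_i$ act trivially on $W$. Since $E\le Y^I\cap\Delta\le D^+$, $E$ is perfect and $D^+/E$ is nilpotent, we have $\gamma_\infty(D^+)=E$.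

(b) An element of $N_{X_I}(D^+)$ normalizes $E$, so it lies in $X_I\cap\Delta$ by \eqref{eq:NE}.

(c) By (a) and \eqref{eq:NE}, $D^+$, $E$ and $\Delta$ determine each other. The partition of $I$ is read off from the supports of the simple factors of $E$, and conjugation by $H^I$ does not change it. By Lemma~\ref{lem:diag}(a),(b) for $H$, the block subgroups with a given partition correspond to the tuples $\alpha\in\operatorname{Aut}(H)^k$ modulo left multiplication by tuples that are constant on blocks, and $x\in X_k$ acts by right multiplication. In Case I we have $X_k=H^k$, and Lemma~\ref{lem:diag}(c) gives $\prod_cd^{\,|c|-1}=d^{\,k-j}$ classes. In Case II we have $\operatorname{Aut}(H)=H$, and $X_k$ is the preimage in $H^k$ of the group of constant tuples in the abelian group $W^k$. So the classes correspond to the elements of the quotient of $W^k$ by the subgroup of tuples that are constant on blocks, which has order $p^{k-j}$.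
\end{proof}

\subsection{The weights of $X_k(B)$}

In Lemma~\ref{lem:A5} a self-normalizing subgroup split as a direct product because $P_I$ was perfect. Now $P_I$ has a nilpotent top, and the splitting has to be extracted from the self-normalizing property.

\begin{lemma}\label{lem:muX}
Let $B\in\mathcal D$ with an epimorphism $B\to W$, and let $k\ge0$. Then $\mu(X_k(B))=m_k(d)$ if $B$ is nilpotent, and $\mu(X_k(B))=0$ otherwise. If $k\ge1$, every self-normalizing subgroup $P\le X_k$ with $\mu(P)\neq0$ is a block subgroup.
\end{lemma}

\begin{proof}
For $k=0$ this is \eqref{eq:muD}. Let $k\ge1$ and $X=X_k(B)$; we use induction on $|X|$. Let $P\le X$ be self-normalizing. Let $I$ be the set of coordinates $i\le k$ in which $P$ projects onto $H$, let $J$ be its complement in $\{1,\dots,k\}$, and let $P_I$ and $P'$ be the projections of $P$ to $H^I$ and $H^J\times B$. Then $P'\le X_J(B)$, and $P'\in\mathcal D$ by Lemma~\ref{lem:D}, because proper subgroups of $H$ lie in $\mathcal D$. If $I=\emptyset$, then $P=P'$ and $X=X_J(B)$.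

\emph{Structure of $P$ for $I\neq\emptyset$.} Here $X=X_I\times_WX_J(B)$, and we write elements as pairs $(u,v)$. Since $P$ projects onto $H$ in some coordinate, $P$, $P_I$ and $P'$ map onto $W$. Apply Lemma~\ref{lem:subdirect} to $P_I$ and put $D^+=X_I\cap\Delta$, so that $E\le P_I\le D^+$. Let $K=\{u:(u,1)\in P\}\trianglelefteq P_I$. By Goursat's lemma $P_I/K$ is a quotient of $P'$, so $P_I/K\in\mathcal D$.

First, $E\le K$. Each $E_c$ is a minimal normal subgroup of $P_I$, since for $i\in c$ the $i$-th projection maps $E_c$ isomorphically onto $N$ and $P_I$ onto $H$. If $E_c\not\le K$, then $[K,E_c]\le K\cap E_c=1$, so the $i$-th projection of $K$ lies in $C_H(N)=1$. Then $H$ is a quotient of $P_I/K\in\mathcal D$, which is false. Hence $E\le K$, and $P_I/K$ is nilpotent.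

Second, $K=P_I^0$, the kernel of $P_I\to W$. Clearly $K\le P_I^0$, as $(u,1)\in X$ forces $u$ to have trivial image. If $K<P_I^0$, the nontrivial normal subgroup $P_I^0/K$ meets the center of $P_I/K$ nontrivially; pick $z\in P_I^0\setminus K$ with $zK$ central. Then $(z,1)\in X$, and $[(u,v),(z,1)]=([u,z],1)\in P$ for $(u,v)\in P$. So $(z,1)\in N_X(P)=P$ and $z\in K$, a contradiction. It follows that $P=P_I\times_WP'$: if $(u,v)\in P_I\times_WP'$, choose $(u',v)\in P$; then $uu'^{-1}\in P_I^0=K$, so $(u,v)\in P$.

Third, $P_I=D^+$. Otherwise, since $D^+/E$ is nilpotent, there is $u\in N_{D^+}(P_I)\setminus P_I$, and after multiplying by an element of $P_I$ we may assume that $u$ has trivial image in $W$. Then $(u,1)\in X$ normalizes $P_I\times_WP'$, because conjugation does not change images in the abelian group $W$. So $(u,1)\in P$ and $u\in P_I$, a contradiction. By Lemma~\ref{lem:block}(a), $P\cong X_j(P')$, where $j\ge1$ is the number of blocks.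

Fourth, $P'$ is self-normalizing in $X_J(B)$. Let $v\in X_J(B)$ normalize $P'$. After multiplying by an element of $P'$, it has trivial image in $W$; then $(1,v)\in X$ normalizes $P$, so $(1,v)\in P$ and $v\in P'$.

\emph{Subgroups of nonzero weight.} Let $P\neq X$ and $\mu(P)\neq0$. Then $P'$ is nilpotent, by induction if $I\neq\emptyset$ and by \eqref{eq:muD} if $I=\emptyset$. So $P'$ is a Carter subgroup of $X_J(B)$. If $J\neq\emptyset$, then $X_J(B)$ maps onto $H$, and Lemma~\ref{lem:carter}(a) gives a Carter subgroup of $H$. So $J=\emptyset$ and $P=D^+\times_WT$, with $D^+$ a block subgroup of $X_k$ and $T$ a Carter subgroup of $B$.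

Conversely, let $P=D^+\times_WT$ be of this form. By Lemma~\ref{lem:carter}(a) the image of $T$ in the abelian group $W$ is a Carter subgroup, so it is $W$. Hence $P$ projects onto $D^+$ and onto $T$. If $(x,b)\in X$ normalizes $P$, then $b\in N_B(T)=T$ and $x\in N_{X_k}(D^+)=D^+$, so $(x,b)\in P$. To count the classes, note that $P$ determines the pair $(D^+,T)$. Since $X$ projects onto $B$, we may fix $T$ by (V). The stabilizer of $T$ in $X$ is $X_k(T)$, which projects onto $X_k$. So the $X$-classes of such $P$ correspond to the $X_k$-classes of block subgroups: there are $S(k,j)d^{\,k-j}$ of them with $j$ blocks, and $\mu(P)=\mu(X_j(T))=m_j(d)$ by induction if $P\neq X$.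

If $B$ is nilpotent, then $T=B$ and the term $j=k$ is $X$ itself, so \eqref{eq:sum} and \eqref{eq:stirling} give $\mu(X)=m_k(d)$. Otherwise $T<B$, all these $P$ are proper, and $\mu(X)=0$ by \eqref{eq:stirling}. The last assertion is the case $B=W$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i) and (ii) are equivalent by Proposition~\ref{prop:forced}. Assume (iii). If $\pi$ is the set of all primes, every group is a $\pi$-group and (i) holds by the same proposition; if every $\pi$-group has a Carter subgroup, (i) holds by Theorem~\ref{thm:pos}.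

Assume that (iii) fails, and let $r\notin\pi$ be a prime; there is one. Take $H$, $Y$, $d$ as above. Since $H$ is not solvable, $2\in\pi$ by the Feit--Thompson theorem, so $r$ is odd. Let $M=X_r\le H^r$, let $\sigma$ be the cyclic shift of the $r$ coordinates, and let $G=M\rtimes\langle\sigma\rangle$. By Lemmas~\ref{lem:muX} and~\ref{lem:block}, a $\sigma$-stable $M$-class of self-normalizing subgroups of nonzero weight consists of block subgroups for a $\sigma$-invariant partition. As $r$ is prime, either $P=M$ and $\mu(P)=m_r(d)$, or there is one block, $P\cong X_1=H$ and $\mu(P)=m_1(d)=1$. The block subgroup $\{(h,\dots,h):h\in H\}$ is fixed by $\sigma$. So $F=m_r(d)+f$ in Lemma~\ref{lem:test}, where $f\ge1$ is the number of stable classes with one block. Since $d\ge2$ and $r$ is odd, $m_r(d)=\prod_{i=1}^{r-1}(1-id)$ is a product of an even number of negative integers. Hence $F\ge2$, and \eqref{eq:conj} fails for $G$.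
\end{proof}

\section{The set $\{2,3,17\}$}\label{sec:17}

The second assertion of Proposition~\ref{prop:17} holds because $A_5$ has no Carter subgroup. For the first let $\pi=\{2,3,17\}$. A nonabelian simple group has at least three prime divisors by Burnside's theorem, and those with exactly three are $A_5$, $A_6$, $U_4(2)$, $L_2(7)$, $L_2(8)$, $U_3(3)$, $L_3(3)$, $L_2(17)$ (Herzog \cite{Herzog} and the classification of finite simple groups). The only $\pi$-group among them is $S=L_2(17)$, of order $16\cdot9\cdot17$.

In contrast to $A_5$, where $N(V_4)=A_4$, a Sylow $2$-subgroup $T$ of $S$ is self-normalizing. Let $z\in S$ be the image of $\operatorname{diag}(4,-4)\in SL_2(17)$; it is an involution, as $4^2=-1$. Its centralizer in $S$ is the image of the group of the $32$ monomial matrices of determinant $1$, a dihedral group $T$ of order $16$ with $Z(T)=\langle z\rangle$. Hence $N_S(T)\le C_S(z)=T$. Since $|\operatorname{Aut}(S):S|=2$,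
\begin{equation}\label{eq:2group}
N_{\operatorname{Aut}(S)}(T)\text{ is a $2$-group.}
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:17}]
Suppose that $H$ is a $\pi$-group of minimal order without Carter subgroup. By Lemma~\ref{lem:minimal}, $N=S_1\times\dots\times S_t$ with $S_i\cong S$, and $H/N$ is nilpotent. We build a nilpotent subgroup $C$ with $CN=H$ inside the normalizer of a Sylow $2$-subgroup of $N$ and use \eqref{eq:2group} to show that it is self-normalizing.

Let $T_0=T_1\times\dots\times T_t$ with $T_i\in\operatorname{Syl}_2(S_i)$, and let $X=N_H(T_0)$. Then $H=NX$ by the Frattini argument, and $X\cap N=\prod_iN_{S_i}(T_i)=T_0$, so $X/T_0\cong H/N$ is nilpotent. The preimage $X_2$ of the Sylow $2$-subgroup of $X/T_0$ is a normal Sylow $2$-subgroup of $X$. Let $V$ be a complement; it is a nilpotent group of odd order with $[X_2,V]\le T_0$. For a coprime action, $X_2=C_{X_2}(V)[X_2,V]$. So $X_2=C_0T_0$ with $C_0=C_{X_2}(V)$. Then $C=C_0\times V$ is nilpotent, $CT_0=X$ and $CN=H$. By Dedekind's law $N_H(C)=C\,(N_H(C)\cap N)$.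

Let $n\in N_H(C)\cap N$. Then $n$ normalizes the characteristic subgroups $V$ and $C_0$ of $C$. So $[n,V]\le V\cap N\le V\cap T_0=1$, that is, $n\in C_N(V)$, and $n$ normalizes $C_0\cap N=C_{T_0}(V)$. It suffices to show that $C_{T_0}(V)$ is self-normalizing in $C_N(V)$: then $n\in C_{T_0}(V)\le C$, and $C$ is a Carter subgroup of $H$, a contradiction.

The group $V$ permutes the $S_i$ and, in the same way, the $T_i=T_0\cap S_i$. The stabilizer $N_V(S_i)$ induces on $S_i$ a group of odd order that normalizes $T_i$, so it centralizes $S_i$ by \eqref{eq:2group}. Consider a $V$-orbit, say $S_i=S_1^{v_i}$ for $1\le i\le m$ with $v_i\in V$ and $v_1=1$. An element $s_1\cdots s_m$ with $s_i\in S_i$ that is fixed by $V$ satisfies $s_i=s_1^{v_i}$. Conversely, $\prod_is^{v_i}$ is fixed by $V$ for each $s\in S_1$, since for $v\in V$ we have $v_iv=wv_{i'}$ with $w\in N_V(S_1)$ and so $s^{v_iv}=s^{v_{i'}}$. Thus the fixed points of $V$ in $S_1\times\dots\times S_m$ form a copy $\{\prod_is^{v_i}:s\in S_1\}$ of $S$, which meets $T_0$ in the copy $\{\prod_is^{v_i}:s\in T_1\}$ of $T$, because $T_1^{v_i}=T_i$. Taking the product over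 all orbits, $C_N(V)$ is a product of copies of $S$ and $C_{T_0}(V)$ is the product of the corresponding copies of $T$, which is self-normalizing since $N_S(T)=T$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Herzog}
Herzog, J. Algebra 10 (1968).

\bibitem{Isaacs73}
Isaacs, Amer. J. Math. 95 (1973).

\bibitem{IsaacsBook}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{Kond}
A. S. Kondrat'ev, Math. Notes 78 (2005).

\bibitem{TLP}
\emph{Things Left To Prove}, \texttt{https://github.com/BrauerSuzuki/BrauerSuzuki.github.io}

\bibitem{Vdovin}
E. P. Vdovin, Carter subgroups of finite groups, Siberian Adv. Math. 19 (2009).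

\end{thebibliography}
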